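# Double-threshold graphs: apart from long cycles, no forbidden induced subgraph has more than seven vertices

## 1. A window for the sum of two weights: five vertices, or six, or more?

Give every vertex of a graph a real number and join two vertices exactly when the sum of their numbers falls into a fixed window. Some graphs arise in this way and some do not. Each requirement concerns a single pair of vertices, so one would first guess that a failure always shows on very few vertices, say at most five. We make the question precise and test this guess.

All graphs are finite and simple, and $u\sim v$ means that $u$ and $v$ are adjacent.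

**Definition 1.1.** A graph $G$ is double-threshold, or DT, if there are $w:V(G)\to\mathbb R$ and $L,U\in\mathbb R$ such that, for distinct $u,v$, $uv$ is an edge if and only if $L\le w(u)+w(v)\le U$. A forbidden induced subgraph for this class is a graph that is not DT but all of whose proper induced subgraphs are DT.

Restricting $w$ shows that induced subgraphs of DT graphs are DT, so a graph is DT exactly when it contains no forbidden induced subgraph.

Two preparations make testing easy. First, we may always take the window $[-1,1]$. If $G$ has an edge, then $L\le U$; since there are finitely many sums, we can enlarge $[L,U]$ slightly without catching a new sum, so that $L<U$. Replace $w$ by $\frac{2}{U-L}\bigl(w-\frac{L+U}{4}\bigr)$. The new sums are $\frac{2}{U-L}\bigl(w(u)+w(v)-\frac{L+U}{2}\bigr)$, so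
$$uv\in E(G)\iff |w(u)+w(v)|\le 1 .\tag{1.1}$$
An edgeless graph satisfies (1.1) with all weights $2$. We call such a $w$ a normalized representation. If $w$ is one, so is $-w$.

Second, let $G$ be bipartite with sides $S,T$, and suppose there is $f:S\cup T\to\mathbb R$ with
$$x\sim y\iff |f(x)-f(y)|\le1\qquad(x\in S,\ y\in T).\tag{1.2}$$
Then $G$ is DT: put $w=\tau+f$ on $S$ and $w=-\tau-f$ on $T$ with $\tau$ large. Sums across the sides are $f(x)-f(y)$, and sums inside a side have absolute value larger than $1$.

Four vertices never cause a failure. Here are weights for all eleven graphs on four vertices, with window $[-1,1]$.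

- $K_4$: all weights $0$. The edgeless graph: all weights $2$.
- Diamond ($K_4$ minus an edge): $1,1$ on the nonadjacent pair, $0,0$ on the other two.
- Paw (triangle $xyz$, and $p\sim x$): $x=0$, $y=z=\frac12$, $p=1$.
- $K_3\cup K_1$: $0,0,0,2$. $K_2\cup 2K_1$: $0,0,2,3$.
- The other five are bipartite, and (1.2) applies: $f$ constant for $C_4$ and $K_{1,3}$; $f=0,\frac34,\frac32,\frac94$ along $P_4$; $f=0$ on one component and $f=10$ on the other for $P_3\cup K_1$ and $2K_2$.

So every forbidden induced subgraph has at least five vertices. Is five also the maximum?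

Six occurs. In a normalized representation, every triangle has a vertex of weight in $[-\frac12,\frac12]$, since otherwise two of its vertices have weights both above $\frac12$ or both below $-\frac12$, and their sum is outside $[-1,1]$. Any two vertices with weights in $[-\frac12,\frac12]$ are adjacent. Hence $2K_3$, two disjoint triangles with no edge between them, is not DT. Deleting a vertex leaves $K_3\cup K_2$, which has weights $0,0,0,5,-5$. So $2K_3$ is a forbidden induced subgraph, and the guess "five" is wrong.

Seven occurs too. Let $T_2$ be the tree with centre $t$ adjacent to $m_1,m_2,m_3$, and a leaf $l_i$ attached to each $m_i$. Suppose it has a normalized representation; write a vertex for its weight, and let $m_1\le m_2\le m_3$. Then $l_2+m_1\le l_2+m_2\le 1$ and $l_2\not\sim m_1$, so $l_2+m_1<-1\le t+m_1$, which gives $l_2<t$. Also $l_2+m_3\ge l_2+m_2\ge-1$ and $l_2\not\sim m_3$, so $l_2+m_3>1\ge t+m_3$, which gives $l_2>t$. This is a contradiction. On the other hand, all vertex-deleted subgraphs satisfy (1.2). Without $l_1$: $f(t)=f(m_1)=0$, $f(m_2)=-1$, $f(m_3)=1$, $f(l_2)=-2$, $f(l_3)=2$. Without $m_1$: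 the same values, and $f(l_1)=100$. Without $t$ we have $3K_2$: constants $0,10,20$ on the components. So $T_2$ is a forbidden induced subgraph, and the guess "six" is wrong as well.

In fact no bound holds for all of them: we shall see in Section 5 that every cycle $C_n$ with $n\ge5$ fails, and its proper induced subgraphs are unions of paths. The conjecture that we discuss, taken from "$\chi$-boundedness: A tale of two graph invariants" (http://discretews.math.msstate.edu/2019/sivaraman.pdf), sets these cycles aside.

**Conjecture 1.2.** Every forbidden induced subgraph for the class of double-threshold graphs, other than the cycles of length at least $5$, has at most $7$ vertices.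

The conjecture is true, and the whole list can be written down.

## 2. Eighteen graphs and the theorem

Let $\mathcal F$ consist of the following graphs, in which only the listed adjacencies hold.

On 5 vertices:

- bull: triangle $xyz$, $p\sim x$, $q\sim y$;
- gem: path $a\,x\,y\,b$ and a hub $z$ adjacent to all four;
- butterfly: triangles $vab$ and $vcd$.

On 6 vertices:

- $J_t$ for $t=0,1,2,3$: triangles $a_1a_2a_3$, $b_1b_2b_3$ and the edges $a_ib_i$ for $i\le t$ (so $J_0=2K_3$, and $J_3$ is the prism);
- $K_{2,2,2}$;
- $Q_1$: $K_4$ on $a,a',b,b'$; $u\sim a,a'$; $u'\sim b,b'$;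
- $Q_2$: $x\sim y$; $z,z'\sim x,y$; $p\sim z$; $q\sim z'$;
- $Q_3$: a 4-cycle $abcd$, a hub $v$ adjacent to $a,b,c,d$, and $u\sim v$;
- $Q_4$: $x\sim y$; $z,z'\sim x,y$; $r\sim x$; $s\sim y$; $r\sim s$.

On 7 vertices:

- $T_2$: centre $t\sim m_1,m_2,m_3$; $m_i\sim l_i$;
- $X_2$: 4-cycle $xcyd$; $p\sim x$, $q\sim y$, $r\sim c$;
- $X_3$: paths $a_1a_2a_3$ and $b_1b_2b_3$; $a_i\sim b_i$ for $i=1,2,3$; $s\sim a_2$;
- $Y$: triangle $vbc$; $p,q\sim v$; $p'\sim p$; $q'\sim q$;
- $Z_1$: triangle $kxy$; edges $ak,\ bx,\ ab,\ ea,\ cb$;
- $Z_2$: $Z_1$ plus the edge $yb$.

**Theorem 2.1.** A graph is double-threshold if and only if it has no induced $C_n$ $(n\ge5)$ and no induced member of $\mathcal F$. Moreover, the forbidden induced subgraphs for the class are exactly the cycles $C_n$ $(n\ge5)$ and the 18 graphs in $\mathcal F$, of which 3, 9 and 6 have 5, 6 and 7 vertices respectively.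

**Corollary 2.2.** Conjecture 1.2 is true, and the bound 7 is best possible.

The corollary needs only the first sentence of the theorem for the bound: a minimal non-DT graph contains some $C_n$ $(n\ge 5)$ or a member of $\mathcal F$; that graph is itself not DT; by minimality the two are equal. Sharpness was seen with $T_2$.

## 3. Strong orderings of bipartite graphs

Condition (1.2) suggests arranging both sides of a bipartite graph along a line. The combinatorial shadow of such an arrangement is the following.

**Definition 3.1.** A strong ordering of a bipartite graph with sides $X,Y$ is a pair of linear orders, on $X$ and on $Y$, such that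
$$x<x',\quad y<y',\quad x\sim y',\quad x'\sim y\qquad\text{imply}\qquad x\sim y\ \text{ and }\ x'\sim y'.\tag{3.1}$$

For the path $x_1y_1x_2y_2$ the orders $x_1<x_2$, $y_1<y_2$ work: (3.1) would need $x_1\sim y_2$, which is false, so nothing has to be checked. Reversing both orders of a strong ordering gives a strong ordering, and induced subgraphs inherit strong orderings.

A graph is a permutation graph if its vertices can be numbered $1,\dots,n$ so that, for some permutation $\pi$, numbers $i<j$ are adjacent exactly when $\pi(i)>\pi(j)$. (Example: $\pi=(2,3,1)$ gives the path with edges $13$ and $23$.) It is a comparability graph if its edges can be oriented transitively; every bipartite graph is one, with all edges oriented from one side to the other. We use two cited facts.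

**Fact A.** A bipartite graph is a permutation graph if and only if it has a strong ordering. (Spinrad, Brandstädt, Stewart, *Bipartite permutation graphs*, Discrete Appl. Math. 18 (1987).)

**Fact B.** A bipartite graph with no induced $C_{2k}$ $(k\ge3)$, $T_2$, $X_2$, $X_3$ is a permutation graph. (Gallai, *Transitiv orientierbare Graphen*, 1967. Since a bipartite graph is a comparability graph, it is a permutation graph if and only if its complement is a comparability graph, by Pnueli–Lempel–Even 1971; and $C_{2k}$ $(k\ge3)$, $T_2,X_2,X_3$ are the bipartite graphs whose complements are in Gallai's list of minimal non-comparability graphs.)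

So a bipartite graph with no induced $C_{2k}$ $(k\ge3)$, $T_2,X_2,X_3$ has a strong ordering. We apply this only to connected graphs, where the two sides are determined.

**Lemma 3.2.** In a strong ordering of a bipartite graph without isolated vertices, with $X=\{x_1<x_2<\dots\}$ and $Y=\{y_1<y_2<\dots\}$, each $N(x_i)$ is an interval $\{y_j:\lambda_i\le j\le\rho_i\}$, and $\lambda_i,\rho_i$ are nondecreasing in $i$. The same holds with $X,Y$ interchanged.

*Proof.* Let $x\sim y_a,y_c$ and $a<b<c$; we show $x\sim y_b$. Let $x'$ be a neighbor of $y_b$. If $x'=x$ we are done. If $x'<x$, then $x'\sim y_b$, $x\sim y_a$ and (3.1) give $x\sim y_b$. If $x'>x$, then $x\sim y_c$, $x'\sim y_b$ and (3.1) give $x\sim y_b$. Now let $i<i'$. If $\lambda_{i'}<\lambda_i$, then $x_i\sim y_{\lambda_i}$ and $x_{i'}\sim y_{\lambda_{i'}}$ give $x_i\sim y_{\lambda_{i'}}$, against the choice of $\lambda_i$. If $\rho_{i'}<\rho_i$, then $x_i\sim y_{\rho_i}$ and $x_{i'}\sim y_{\rho_{i'}}$ give $x_{i'}\sim y_{\rho_i}$, against the choice of $\rho_{i'}$. Definition 3.1 is symmetric in $X$ and $Y$. $\square$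

In particular, no neighborhood $[\lambda',\rho']$ lies inside another one $[\lambda,\rho]$ strictly at both ends, $\lambda<\lambda'$ and $\rho'<\rho$: the left ends and the right ends would order the two vertices oppositely. We refer to this as the nesting rule.

**Definition 3.3.** In the situation of Lemma 3.2, for nonadjacent $x_i,y_j$ write $x_i\ll y_j$ ("$x_i$ is left of $y_j$") if $j>\rho_i$, and $y_j\ll x_i$ if $j<\lambda_i$.

Exactly one of the two holds. In the path above, $N(x_1)=\{y_1\}$, so $x_1\ll y_2$. The next lemma turns a strong ordering back into numbers as in (1.2), and makes the differences respect $\ll$.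

**Lemma 3.4.** In the situation of Lemma 3.2 there is $f:X\cup Y\to\mathbb R$ with $|f(x)-f(y)|\le1$ whenever $x\sim y$, and $f(v)-f(u)>1$ whenever $u\ll v$.

*Proof.* We want $f(z)-f(z')\le 1$ for $z\sim z'$ (in both directions) and $f(z)-f(z')\le-1-\varepsilon$ for $z\ll z'$, with some $\varepsilon>0$. Consider the directed graph with an arc $z\to z'$ of length $1$ for $z\sim z'$ (an edge step) and of length $-1-\varepsilon$ for $z\ll z'$ (a jump). If it has no directed cycle of negative length, then $f(z):=$ the minimum length of a walk starting at $z$ (the walk of no steps included) exists, and $f(z)\le \text{length}(z\to z')+f(z')$ for each arc, which is what we want. So it suffices to show the following: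

> every closed walk with $t\ge1$ jumps and $s$ edge steps has $s>t$.

Indeed, a directed cycle without repeated vertices then has length $s-t-t\varepsilon\ge1-t\varepsilon\ge0$ for $\varepsilon=1/|X\cup Y|$ if $t\ge1$, and length $s\ge0$ if $t=0$.

Four rules are needed. In each of them $z<z_2$ compares two vertices of the same side.

1. $z\ll z_1\sim z_2$ implies $z<z_2$. For $z=x_i$, $z_1=y_j$, $z_2=x_a$: $\rho_a\ge j>\rho_i$, so $a>i$. For $z=y_j$, $z_1=x_i$, $z_2=y_b$: $b\ge\lambda_i>j$.
2. $z<z_2\ll z_3$ implies $z\ll z_3$. For $x_i<x_a\ll y_j$: $j>\rho_a\ge\rho_i$. For $y_j<y_b\ll x_i$: $j<b<\lambda_i$.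
3. $z<z_2\sim z_3$ implies $z\sim z_3$ or $z\ll z_3$. For $x_i<x_a\sim y_j$: $\lambda_i\le\lambda_a\le j$, so $y_j\ll x_i$ fails. For $y_j<y_b\sim x_i$: $j<b\le\rho_i$, so $x_i\ll y_j$ fails.
4. $z\ll z_1\ll z_2$ implies $z<z_2$. For $x_i\ll y_j\ll x_a$: $\lambda_a>j>\rho_i\ge\lambda_i$, so $a>i$. For $y_j\ll x_i\ll y_b$: $j<\lambda_i\le\rho_i<b$.

Suppose some closed walk has $t\ge s$ and $t\ge1$; take one of minimum length $m$. Steps alternate between the sides, so $m$ is even. If all steps are jumps, rule 4 gives $z_0<z_2<z_4<\dots<z_0$, impossible. So somewhere, cyclically, a jump is followed by an edge step: $z_0\ll z_1\sim z_2$. By rule 1, $z_0<z_2$; in particular $z_0\ne z_2$ and $m\ge4$. Let $z_2\to z_3$ be the next step. If it is a jump, rule 2 gives $z_0\ll z_3$. If it is an edge step, rule 3 gives $z_0\sim z_3$ or $z_0\ll z_3$. Replace the three steps $z_0z_1z_2z_3$ by the single step $z_0\to z_3$. In the first case their contribution to $t-s$ was $1-1+1=1$ and is $1$ again; in the second it was $-1$ and is now $\pm1$. So $t-s$ does not decrease. The new closed walk has length $m-2>0$ and $t\ge s$, hence $t\ge1$,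 contradicting minimality. $\square$

Together with (1.2) this settles connected bipartite graphs: without induced $C_{2k}$ $(k\ge3)$, $T_2$, $X_2$, $X_3$, they are DT.

## 4. Doubling a graph, and the freedom on the diagonal

For a graph that is not bipartite, we make it bipartite by doubling its vertices. The only question is what to do with a vertex and its own copy.

**Definition 4.1.** For $M\subseteq V(G)$ let $D_M$ be the bipartite graph with sides $V^0=\{v^0\}$ and $V^1=\{v^1\}$, where $u^0\sim v^1$ if and only if $uv\in E(G)$ or $u=v\in M$. Let $\sigma$ be the automorphism of $D_M$ that exchanges $v^0$ and $v^1$ for all $v$.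

For a triangle, $D_\emptyset=C_6$ and $D_V=K_{3,3}$.

**Lemma 4.2.** Let $w$ be a normalized representation of $G$, and $M=\{v:|w(v)|\le\frac12\}$.

(a) $M$ is a clique, and every triangle of $G$ meets $M$.

(b) $D_M$ has a strong ordering.

(c) If $G$ is bipartite with sides $S,T$, then $G$ has a strong ordering.

*Proof.* Part (a) is the argument given for $2K_3$ in Section 1. For (b) put $f(v^0)=w(v)$ and $f(v^1)=-w(v)$. Then $f(u^0)-f(v^1)=w(u)+w(v)$, and for $u=v$ this is $2w(v)$, so $u^0\sim v^1\iff|f(u^0)-f(v^1)|\le1$ in all cases. Order both sides by $f$, breaking ties arbitrarily. If $x<x'$, $y<y'$, $x\sim y'$, $x'\sim y$, then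
$$-1\le f(x)-f(y')\le f(x)-f(y)\le f(x')-f(y)\le1,$$
$$-1\le f(x)-f(y')\le f(x')-f(y')\le f(x')-f(y)\le 1,$$
so $x\sim y$ and $x'\sim y'$. For (c), $D_M[S^0\cup T^1]$ is isomorphic to $G$, and it inherits a strong ordering. $\square$

The converse needs an ordering that respects $\sigma$.

**Lemma 4.3.** Let $G$ have no isolated vertex, let $M\subseteq V(G)$, and suppose that $D_M$ has a strong ordering in which $\sigma$ maps the order of $V^0$ to the reverse of the order of $V^1$. Then $G$ has a normalized representation $w$ with $|w(v)|\le\frac12$ for all $v\in M$.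

*Proof.* $D_M$ has no isolated vertices. Take $f$ from Lemma 3.4 and let $w(v)=\frac12\bigl(f(v^0)-f(v^1)\bigr)$. For $v\in M$ we have $v^0\sim v^1$, so $|w(v)|\le\frac12$. For $u\ne v$,
$$w(u)+w(v)=\tfrac12\bigl[(f(u^0)-f(v^1))+(f(v^0)-f(u^1))\bigr].\tag{4.1}$$
If $uv\in E$, both brackets lie in $[-1,1]$, so $|w(u)+w(v)|\le1$.

Let $uv\notin E$. We claim that $u^0\ll v^1$ if and only if $v^0\ll u^1$. Suppose $u^0\ll v^1$, that is, $v^1$ comes after all neighbors of $u^0$. Applying $\sigma$, which reverses the orders, $v^0$ comes before all neighbors of $u^1$. Were $u^1\ll v^0$, say $u^1=y_j$, $v^0=x_i$, $j<\lambda_i$, then every neighbor $x_a$ of $u^1$ would have $\lambda_a\le j<\lambda_i$ and hence precede $v^0$; since $u^1$ has a neighbor, this is a contradiction. So $v^0\ll u^1$. Exchanging $u$ and $v$ gives the other implication.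

If $u^0\ll v^1$ and $v^0\ll u^1$, both brackets in (4.1) are less than $-1$, so $w(u)+w(v)<-1$. Otherwise $v^1\ll u^0$ and $u^1\ll v^0$, both brackets are greater than $1$, and $w(u)+w(v)>1$. $\square$

Here is the direct attack. An induced $T_2$, $X_2$ or $X_3$ in $D_M$ uses at most seven vertices of $G$. So fix $M$, ask whether $D_M$ has a strong ordering, and read off a small obstruction if it has none. The point where this stops is the choice of $M$. An obstruction in $D_M$ rules out this one $M$ only. To show that $G$ is not DT one must rule out all choices, and the union of several seven-vertex obstructions may be larger than seven. So one must say in advance which clique $M$ to use, and then every failure for that clique must already produce a graph of our list inside $G$.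

The obvious choice, any maximum clique, is wrong. Take the kite: a diamond with $b\not\sim u$ and $x\sim y$, both $b,u\sim x,y$, together with a vertex $u'\sim b$. Its maximum cliques are $\{b,x,y\}$ and $\{u,x,y\}$. The first cannot lie in $M$. Suppose it does; as always, write a vertex for its weight. Lemma 5.1 below, for the triangle $bxy$ and $u'$, allows us to assume (after negating $w$) that $u'+x>1$ and $b<x$. If $u+b>1$ then $u+x>1$, false; so $u+b<-1$. From $u\ge-1-x$ and $u'>1-x$ we get $u+u'>-2x\ge-1$, so $u+u'>1$. Hence $u'>1-u>2+b$, and $u'+b\le1$ gives $b<-\frac12$, contradicting $b\in M$. By Lemma 4.3, $D_{\{b,x,y\}}$ has no strong ordering reversed by $\sigma$. Yet the kite is DT, with the other clique in $M$: $x=y=\frac12$, $u=-\frac12$, $b=-\frac34$, $u'=\frac{17}{10}$. (The sums over edges are $1,0,0,-\frac14,-\frac14,\frac{19}{20}$; the sums over non-edges are $u+b=-\frac54$, $u+u'=\frac65$, $u'+x=u'+y=\frac{11}5$.)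

What distinguishes the two cliques is their degrees: $b$ has degree $3$ and $u$ has degree $2$. This suggests the choice that will work in general: among all maximum cliques, take one whose degree sum is minimum. The degree condition will be used exactly once, in Claim 7.1, in exactly the configuration of the kite.

## 5. None of the listed graphs is double-threshold

Throughout this section $w$ is a hypothetical normalized representation of the graph under discussion, a vertex stands for its weight, and $M$ is as in Lemma 4.2. "By negation" refers to passing from $w$ to $-w$.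

**Step 1: the cycles.** This step excludes $C_n$ for all $n\ge5$. First, $C_{2k}$ with $k\ge3$ has no strong ordering: neighborhoods would be intervals of size 2, so both neighbors of $y_1$ would have neighborhood $\{y_1,y_2\}$, which makes a $C_4$. By Lemma 4.2(c), $C_{2k}$ is not DT. Now let $n\ge5$ be odd and $G=C_n=v_0v_1\dots v_{n-1}$. If $M=\emptyset$, then $D_M=C_{2n}$, which has no strong ordering, against Lemma 4.2(b). Otherwise, $M$ being a clique, we may label so that $v_0\in M\subseteq\{v_0,v_1\}$. Consider in $D_M$ the vertices
$$v_0^0,\ v_{n-1}^1,\ v_{n-2}^0,\ v_{n-3}^1,\ \dots,\ v_1^0,\ v_0^1 ,$$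
that is, $v_i^0$ for odd $i$, $v_i^1$ for even $i$, and $v_0^0$. Consecutive ones are adjacent, and $v_0^0\sim v_0^1$ since $v_0\in M$. There are no other adjacencies: $v_i^0$ with $i$ odd is adjacent among them only to $v_{i\pm1}^1$ (the vertex $v_1^1$ is not present, so it does not matter whether $v_1\in M$), and $v_0^0$ only to $v_{n-1}^1$ and $v_0^1$. So $D_M$ contains an induced cycle of even length $n+1\ge6$, which has no strong ordering, a contradiction.

**Step 2: $T_2$, $X_2$, $X_3$.** This step treats the bipartite members of $\mathcal F$. For $T_2$ see Section 1. For the other two we show that there is no strong ordering and apply Lemma 4.2(c).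

In $X_3$ one side is $\{a_2,b_1,b_3\}$, and the other side has $N(a_1)=\{a_2,b_1\}$, $N(a_3)=\{a_2,b_3\}$, $N(b_2)=\{a_2,b_1,b_3\}$, $N(s)=\{a_2\}$. The first two are intervals, so $a_2$ is in the middle; then $N(s)=[2,2]$ and $N(b_2)=[1,3]$ violate the nesting rule.

In $X_2$ one side is $\{c,d,p,q\}$, and $N(x)=\{c,d,p\}$, $N(y)=\{c,d,q\}$, $N(r)=\{c\}$. An interval of three among four elements omits the first or the last; so, up to reversal, $p$ is first and $q$ last. Then $N(x)=[1,3]$, $N(y)=[2,4]$, and $N(r)$ is $[2,2]$ or $[3,3]$. The first lies strictly inside $N(x)$ and the second strictly inside $N(y)$ at both ends, contradicting the nesting rule.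

**Step 3: $J_t$ and $K_{2,2,2}$.** This step uses only the clique $M$. In $J_t$, $M$ meets both triangles and is a clique, so it contains an edge between them. For $t=0$ there is none. For $t\ge1$ we may take it to be $a_1b_1$. Since $a_2,a_3\not\sim b_1$, neither of them is in $M$, and being adjacent they have opposite signs; say $a_2>\frac12$, $a_3<-\frac12$. As $b_1\in M$, $a_2+b_1>0$, so $a_2+b_1>1\ge a_2+a_1$ and $b_1>a_1$. Likewise $a_3+b_1<0$, so $a_3+b_1<-1\le a_3+a_1$ and $b_1<a_1$, a contradiction. In $K_{2,2,2}$, $M$ contains at most one vertex of each nonadjacent pair; the three remaining choices form a triangle that avoids $M$, a contradiction.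

**Step 4: a private neighbor makes a vertex extreme.** This step provides the lemma for all remaining graphs.

**Lemma 5.1.** Let $xyz$ be a triangle, $p\sim x$ and $p\not\sim y,z$. Then either $p+y,\,p+z>1$ and $x<y,z$ ("min type"), or $p+y,\,p+z<-1$ and $x>y,z$ ("max type").

*Proof.* Suppose $p+y>1$ and $p+z<-1$. Then $y-z>2$; but $x+y\le1$ and $x+z\ge-1$ give $y-z\le2$. The case with $y,z$ exchanged is the same. So both sums are $>1$ or both are $<-1$. Compare with $-1\le p+x\le1$. $\square$

Negation exchanges the types. The type is visible from either of the two sums, and also from whether $x$ is below or above one of $y,z$.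

**Step 5: bull, gem, butterfly.** This step excludes the 5-vertex graphs.

Bull. By negation, $x$ (with $p$) is of min type: $p+y,p+z>1$ and $x<y,z$. Since $y>x$, $y$ (with $q$) is of max type: $q+x,q+z<-1$. If $p+q>1$, then $p>1-q>2+z$, so $x\le1-p<-1-z$, contradicting $x\sim z$. If $p+q<-1$, then $q<-1-p<-2+z$, so $y\ge-1-q>1-z$, contradicting $y\sim z$.

Gem. Apply Lemma 5.1 to the triangle $zax$ and $b\sim z$: by negation, $a+b>1$ and $b+x>1$. Apply it to $zyb$ and $a\sim z$: since $a+b>1$, also $a+y>1$. So $(b+x)+(a+y)>2$, but $(a+x)+(b+y)\le2$.

Butterfly. For the triangle $vab$ and $c$, by negation min type: $v<a,b$. For $vab$ and $d$ the type is then also min. So $a+c>1$ and $b+d>1$, but $(a+b)+(c+d)\le2$.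

**Step 6: $Q_1,\dots,Q_4$.** This step excludes the remaining 6-vertex graphs.

$Q_1$. Triangle $abb'$ with $u$: by negation, $u+b,u+b'>1$ and $a<b,b'$. Triangle $baa'$ with $u'$: as $b>a$, max type, so $u'+a,u'+a'<-1$. If $u+u'>1$, then $u>1-u'>2+a$, and $u\le1-a$ gives $a<-\frac12$; in the same way $a'<-\frac12$, so $a+a'<-1$, a contradiction. If $u+u'<-1$, then $u'<-1-u<-2+b$, and $u'\ge-1-b$ gives $b>\frac12$; in the same way $b'>\frac12$, so $b+b'>1$, a contradiction.

$Q_2$. The vertex $z$ is extreme in $xyz$ because of $p$, and $z'$ in $xyz'$ because of $q$. If the types differ, by symmetry $z<x<z'$. Then $z+z'>1\ge z'+x$ would give $z>x$, and $z+z'<-1\le z+x$ would give $z'<x$; both are false. If the types agree, by negation both are min, and by the symmetry exchanging $(z,p)$ with $(z',q)$ we may take $z\le z'$. Then $q+z\le q+z'\le1$, so $q+z<-1$. With $q+x>1$ we get $x-z>2$, and with $x+z\ge-1$ we get $x>\frac12$. In the same way $y>\frac12$, so $x+y>1$, a contradiction.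

$Q_3$. The vertex $u$ is adjacent to $v$ and to nothing else in each of the triangles $vab,vbc,vcd,vda$. By negation the first is of min type; consecutive triangles share one of the sums $u+a,u+b,u+c,u+d$, so all are of min type and $v<a,b,c,d$. Then $a+c>a+v\ge-1$ and $a\not\sim c$, so $a+c>1$; likewise $b+d>1$. But $(a+b)+(c+d)\le2$.

$Q_4$. In both triangles $xyz$ and $xyz'$, $x$ is strictly extreme because of $r$ and $y$ because of $s$. By negation let $x<y$; then $x$ is the minimum and $y$ the maximum in both, so $x<z,z'<y$. Now $z+z'>1\ge z+y$ would give $z'>y$, and $z+z'<-1\le z+x$ would give $z'<x$, contradictions.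

**Step 7: $Y$, $Z_1$, $Z_2$.** This step excludes the remaining 7-vertex graphs.

$Y$. By negation $v$ is of min type in $vbc$ with $p$; then $v<b$, so it is also of min type with $q$. Thus $p+b,p+c,q+b,q+c>1$ and $v<b,c$. By symmetry let $p\le q$. Since $p'+q\ge p'+p\ge-1$ and $p'\not\sim q$, $p'+q>1\ge v+q$, so $p'>v$. Since $p'+p\le1<p+c$, $p'<c$. Now $p'+b>v+b\ge-1$ and $p'\not\sim b$ give $p'+b>1$, but $p'+b<c+b\le1$, a contradiction.

$Z_1$ and $Z_2$. Since $c\not\sim e$, by negation $c+e>1$. From $e+a\le1$ and $c+b\le1$ we get $c>a$ and $e>b$. Then $c+k>a+k\ge-1$ and $e+x>b+x\ge-1$; as $c\not\sim k$ and $e\not\sim x$, we have $c+k>1$ and $e+x>1$. Comparing with $c+b\le1$ and $e+a\le1$ gives $k>b$ and $x>a$.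

Suppose $x+a>1$. If $y+a>1$, then $y+x>y+a>1$, false. So $y+a<-1\le y+k$, hence $k>a$ and $k+x>a+x>1$, false. Therefore $x+a<-1\le a+k$, so $k>x$. If $k+b<-1\le x+b$, then $x>k$, false. Therefore $k+b>1$.

In $Z_1$, $y\not\sim b$. If $y+b>1$, then $y+k>y+b>1$, false. So $y+b<-1\le y+x$, hence $x>b$ and $k+x>k+b>1$, a contradiction.

In $Z_2$, $x+k\le1<k+b$ gives $x<b$, and $y+k\le 1<k+b$ gives $y<b$. So $c+x,c+y<c+b\le1$, and by nonadjacency $c+x,c+y<-1$. With $c+k>1$ we get $k>x+2$ and $k>y+2$, and with $k+x,k+y\le1$ we get $x,y<-\frac12$. So $x+y<-1$, a contradiction.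

Since the class is hereditary, no DT graph contains an induced $C_n$ $(n\ge5)$ or an induced member of $\mathcal F$. This is one direction of the first sentence of Theorem 2.1.

## 6. Reduction to connected graphs with a triangle

Call a graph good if it has no induced $C_n$ $(n\ge5)$ and no induced member of $\mathcal F$. We must show that good graphs are DT. Induced subgraphs of good graphs are good.

**Step 1: components without triangles.** We represent them by differences. A chord of an odd cycle splits it into an odd and an even cycle, both shorter; so a shortest odd cycle is induced. Hence a good triangle-free graph has no odd cycle and is bipartite. A component of this kind has a strong ordering by Facts A and B. By Lemma 3.4 (trivially, if it has one vertex) it has a function $f$ with $x\sim y\iff|f(x)-f(y)|\le1$ across its sides, because nonadjacent vertices from different sides are related by $\ll$ one way or the other.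

**Step 2: gluing components.** We show that it suffices to represent the component with a triangle. Since $2K_3\in\mathcal F$, at most one component $G_0$ of a good graph contains a triangle. Suppose $G_0$, if present, has a normalized representation $w$. Let $H_1,\dots,H_m$ be the other components, with sides $S_j,T_j$ and functions $f_j$, and let $\beta\ge1$ bound all $|w|$ on $G_0$ and all $|f_j|$. Put $\tau_j=5j\beta$, and extend $w$ by $w=\tau_j+f_j$ on $S_j$ and $w=-\tau_j-f_j$ on $T_j$. For $x\in S_j$, $y\in T_j$ the sum is $f_j(x)-f_j(y)$, as it should be. Sums within $S_j$ or within $T_j$ have absolute value at least $10j\beta-2\beta$; sums between $H_i$ and $H_j$, $i\ne j$, at least $5\beta-2\beta$; sums between $H_j$ and $G_0$ at least $5\beta-2\beta$. All of these are at least $3\beta>1$, so the extended $w$ represents the whole graph.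

From now on $G$ is connected, good, and contains a triangle.

## 7. A maximum clique of least degree sum

Let $\omega\ge3$ be the maximum size of a clique, and let $K$ be a clique of size $\omega$ whose degree sum is minimum among the cliques of size $\omega$. Let $W$ be the set of vertices outside $K$ with a neighbor in $K$, and $N_Z(v)$ the set of neighbors of $v$ in $Z$. For $u\in W$ we have $\emptyset\ne N_K(u)\ne K$. If $W=\emptyset$, then $G=K$ and $w\equiv0$ works. Let $W\ne\emptyset$.

The aim is that $D_K$ gets an ordering as in Lemma 4.3. The picture to keep in mind: $K$ has weights near $0$, and the vertices of $G-K$ split into large positive and large negative ones.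

The first claim says that nonadjacent vertices see $K$ in a nested way.

**Claim 7.1.** If $u,u'\in W$ are nonadjacent, then $N_K(u)$ and $N_K(u')$ are comparable.

*Proof.* Let $a\in N_K(u)\setminus N_K(u')$ and $b\in N_K(u')\setminus N_K(u)$. A vertex $c\in K\setminus\{a,b\}$ adjacent to neither $u$ nor $u'$ gives a bull (triangle $abc$, $u\sim a$, $u'\sim b$); one adjacent to both gives a gem (path $u\,a\,b\,u'$, hub $c$). So $N_K(u),N_K(u')$ partition $K$. If both have at least two elements, $a,a'$ in the first and $b,b'$ in the second give $Q_1$. So by symmetry $N_K(u')=\{b\}$ and $N_K(u)=K\setminus b$.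

This is the kite configuration, and here the choice of $K$ enters. $K-b+u$ is a clique of size $\omega$, so $\deg u\ge\deg b$. Since $u'\in N(b)\setminus N(u)$, there is $t\in N(u)\setminus N(b)$. Then $t\ne b$ because $b\not\sim u$, $t\notin K$ because $K\setminus b\subseteq N(b)$, and $t\ne u'$.

Suppose $t\sim u'$. If some $x\in K\setminus b$ has $t\not\sim x$, then $u'\,b\,x\,u\,t$ is an induced $C_5$: its non-edges hold since $N_K(u')=\{b\}$, $u\not\sim u',b$ and $t\not\sim b,x$. So $t$ is complete to $K\setminus b$, and $K-b+u+t$ is a clique of size $\omega+1$, a contradiction.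

So $t\not\sim u'$. If $t$ has no neighbor in $K\setminus b$, take $x,y\in K\setminus b$: the edge $xy$, the nonadjacent vertices $b,u$ (both adjacent to $x,y$), and $u'\sim b$, $t\sim u$ form $Q_2$. Otherwise $t\sim x$ with $x\in K\setminus b$. Since $K-b+u+t$ is not a clique, some $y\in K\setminus b$ has $t\not\sim y$, and the path $t\,u\,y\,b$ with hub $x$ is a gem. All cases are impossible. $\square$

The next claim handles adjacent vertices: they overlap in $K$ only if together they cover it.

**Claim 7.2.** If $u,u'\in W$ are adjacent and $N_K(u)\cap N_K(u')\ne\emptyset$, then $N_K(u)\cup N_K(u')=K$; in particular neither set contains the other.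

*Proof.* Let $c$ be in both and suppose $d\in K$ is in neither. A vertex $e\in K\setminus\{c,d\}$ adjacent to neither of $u,u'$ gives a butterfly ($cuu'$, $cde$); adjacent to exactly one, say $u$, it gives a gem (hub $c$, path $u'\,u\,e\,d$). So all of $K\setminus d$ is adjacent to both, and $K-d+u+u'$ is a clique of size $\omega+1$, a contradiction. If one set contained the other, the larger would be $K$, which is impossible. $\square$

Now we determine the graph on $W$.

**Claim 7.3.** $G[W]$ has no triangle and no induced $K_1\cup K_2$. Hence $W=A\sqcup B$ with $A\ne\emptyset$, $A$ and $B$ independent, and $A$ complete to $B$; here $B=\emptyset$ is allowed.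

*Proof.* Suppose $u\sim u'$ and $h\not\sim u,u'$ in $W$.

First let $N_K(u)\cap N_K(u')\ne\emptyset$. If $N_K(h)\supseteq N_K(u)$, then by Claim 7.1 either $N_K(h)\supseteq N_K(u')$, so that $N_K(h)=K$ by Claim 7.2, or $N_K(h)\subseteq N_K(u')$, so that $N_K(u)\subseteq N_K(u')$; both are impossible. So $N_K(h)\subseteq N_K(u)$, and symmetrically $N_K(h)\subseteq N_K(u')$. Take $x\in N_K(h)$, $a\in N_K(u)\setminus N_K(u')$, $b\in N_K(u')\setminus N_K(u)$. Then $u\,a\,b\,u'$ is an induced 4-cycle, $x$ is adjacent to all of it, and $h$ is adjacent to $x$ but not to $a,b,u,u'$. This is $Q_3$.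

Now let $N_K(u)\cap N_K(u')=\emptyset$. If $N_K(h)\subseteq N_K(u)$, then $N_K(h)$, being nonempty and disjoint from $N_K(u')$, could not be comparable with $N_K(u')$. So $N_K(h)\supseteq N_K(u)$, and symmetrically $N_K(h)\supseteq N_K(u')$. With $a\in N_K(u)$, $b\in N_K(u')$, $c\in K\setminus N_K(h)$, the vertices $a,b,c,h,u,u'$ induce $Q_4$, in the roles $x=a$, $y=b$, $z=c$, $z'=h$, $r=u$, $s=u'$; note that $c\not\sim u,u'$.

Next suppose $u,u',u''\in W$ form a triangle. If each two of the three sets $N_K(\cdot)$ intersect, then by Claim 7.2 their complements in $K$ are pairwise disjoint, and they are nonempty; one element of each complement together with $u,u',u''$ gives $K_{2,2,2}$. Otherwise let $N_K(u)\cap N_K(u')=\emptyset$. If $N_K(u'')$ meets $N_K(u)$, then by Claim 7.2 $N_K(u'')\supseteq K\setminus N_K(u)\supseteq N_K(u')$; so it meets $N_K(u')$ too and $N_K(u'')\supseteq K\setminus N_K(u')\supseteq N_K(u)$; together $N_K(u'')=K$, impossible. In the same way $N_K(u'')$ misses $N_K(u')$. So the three sets are pairwise disjoint, and one element of each gives the prism $J_3$.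

For the last statement: in the complement of $G[W]$ there is no induced path on three vertices, so the complement is a disjoint union of cliques. Thus $G[W]$ is complete multipartite, and having no triangle it has at most two parts. $\square$

We extend this split to all of $G-K$.

**Claim 7.4.** $G-K$ is bipartite, with a bipartition $(P,R)$ such that $A\subseteq P$ and $B\subseteq R$.

*Proof.* If $G-K$ is not bipartite, a shortest odd cycle in it is induced, hence a triangle $T$. By Claim 7.3, $T\not\subseteq W$. If $T\cap W=\emptyset$, then $T$ and three vertices of $K$ form $J_0$. If $T=\{u,r,r'\}$ with $T\cap W=\{u\}$: two neighbors $a,a'\in N_K(u)$ would give a butterfly with triangles $uaa'$, $urr'$; and $|N_K(u)|=1$ gives $J_1$. If $T=\{u,u',r\}$ with $T\cap W=\{u,u'\}$: for $c\in N_K(u)\cap N_K(u')$ take $a\in N_K(u)\setminus N_K(u')$ (Claim 7.2); hub $u$ and path $a\,c\,u'\,r$ form a gem. If the two sets are disjoint and one has two elements, say $a,a'\in N_K(u)$, the triangles $uaa'$ and $uu'r$ form a butterfly. If they are singletons $\{a\}\ne\{b\}$, then $T$, $a$, $b$ and a third vertex of $K$ form $J_2$.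 So $G-K$ is bipartite.

As $G$ is connected, every component of $G-K$ meets $W$. If $B\ne\emptyset$, then $G[W]$ is connected, so $G-K$ is connected, and $A$ and $B$ lie on opposite sides. If $B=\emptyset$, then $W=A$, and we can choose the sides in each component suitably unless two vertices of $A$ are at odd distance in $G-K$. Suppose so, and take $u,u'\in A$ at minimum odd distance $d$; as $A$ is independent, $d\ge3$. An internal vertex of a shortest path from $u$ to $u'$ is not in $A$, since otherwise one of the two parts of the path would have smaller odd length. By Claim 7.1, $u$ and $u'$ have a common neighbor in $K$. It is adjacent to no internal vertex of the path, so we obtain an induced cycle of odd length $d+2\ge5$, a contradiction. $\square$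

Put $C=P\setminus A$ and $E=R\setminus B$. Vertices of $C\cup E$ have no neighbors in $K$; vertices of $C$ have neighbors only in $B\cup E$, and vertices of $E$ only in $A\cup C$. From here on the situation is symmetric under exchanging $A$ with $B$, $P$ with $R$, and $C$ with $E$; statements about vertices of $B$ are vacuous if $B=\emptyset$.

The next claim compares what vertices of $A$ see in $K$ and in $E$.

**Claim 7.5.** Let $a,a'\in A$. (i) If $N_K(a)\supsetneq N_K(a')$, then $N_E(a)\subseteq N_E(a')$. (ii) $N_E(a)$ and $N_E(a')$ are comparable. Likewise for $B$ and $C$.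

*Proof.* (i) Take $k\in N_K(a)\setminus N_K(a')$ and $x\in N_K(a')$. If $e\in N_E(a)\setminus N_E(a')$, the triangle $kxa$ with $a'\sim x$ and $e\sim a$ is a bull. (ii) By Claim 7.1 and (i) we may assume $N_K(a)=N_K(a')=S$. Suppose $e\in N_E(a)\setminus N_E(a')$ and $e'\in N_E(a')\setminus N_E(a)$. If $S$ contains $x\ne y$, then $x,y,a,a',e,e'$ induce $Q_2$. If $S=\{x\}$, take $d,d'\in K\setminus x$: the triangle $xdd'$ with the legs $x\,a\,e$ and $x\,a'\,e'$ is $Y$. $\square$

So $A$ can be ordered with $N_K$ decreasing and $N_E$ increasing, weakly, under inclusion: order by $N_K$ decreasing and break ties by $N_E$ increasing. Fix such an A-order, and in the same way a B-order with $N_K$ decreasing and $N_C$ increasing. Along the A-order every $N_A(e)$, $e\in E$, is a final segment; so the sets $N_A(e)$ are pairwise comparable, and so are the sets $N_B(c)$, $c\in C$.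

The next claim links $C$ and $E$.

**Claim 7.6.** If $a\in A$, $b\in B$, $e\in N_E(a)$ and $c\in N_C(b)$, then $c\sim e$.

*Proof.* Recall $a\sim b$. Suppose $c\not\sim e$. A common neighbor $x\in K$ of $a,b$ gives a bull (triangle $xab$, $e\sim a$, $c\sim b$). Otherwise $N_K(a)\cap N_K(b)=\emptyset$. Take $k\in N_K(a)$, $x\in N_K(b)$ and a third $y\in K$. If $y\not\sim a,b$, the seven vertices $k,x,y,a,b,e,c$ induce $Z_1$. If $y\sim b$, they induce $Z_2$. If $y\sim a$, they induce $Z_2$ with $(a,k,e)$ and $(b,x,c)$ exchanged. $\square$

Finally we order $K$.

**Claim 7.7.** $K$ has a linear order in which every $N_K(a)$, $a\in A$, is a prefix and every $N_K(b)$, $b\in B$, is a suffix. Its first element $k$ is adjacent to all of $A$ and none of $B$; its last element $k'\ne k$ is adjacent to all of $B$ and none of $A$.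

*Proof.* The sets $N_K(a)$ and $K\setminus N_K(b)$ are nonempty proper subsets of $K$. They form a chain: two of the same kind by Claim 7.1. For $N_K(a)$ and $K\setminus N_K(b)$: if $N_K(a)\cap N_K(b)\ne\emptyset$, then $K\setminus N_K(b)\subseteq N_K(a)$ by Claim 7.2; otherwise $N_K(a)\subseteq K\setminus N_K(b)$. Order $K$ so that all members of the chain are prefixes. The first element lies in all of them and the last in none. $\square$

The exchange of $A$ with $B$ now also reverses the order of $K$ and exchanges $k$ with $k'$.

## 8. Ordering the two sides of $G-K$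

We want orders of $P$ and $R$ that form a strong ordering of $G[P\cup R]$ and also fit the A-order and the B-order. Facts A and B alone would give some strong ordering of $G[P\cup R]$; keeping two vertices of $K$ anchors it.

Let $G_1=G[(V\setminus K)\cup\{k,k'\}]$. In $G_1$ we have $N(k)=A\cup\{k'\}$ and $N(k')=B\cup\{k\}$, so $G_1$ is bipartite with sides $P\cup\{k'\}$ and $R\cup\{k\}$. It is connected, since every component of $G-K$ meets $W$ and every vertex of $W$ is adjacent to $k$ or $k'$. Being good, it has a strong ordering, with orders $<_1$ on $P\cup\{k'\}$ and $<_2$ on $R\cup\{k\}$.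

Let $E_1$ be the set of vertices of $E$ with a neighbor in $A$, and $C_1$ the set of vertices of $C$ with a neighbor in $B$. As $G$ is connected, every component of $G[C\cup E]$ meets $E_1\cup C_1$.

The first step shows that $G[C\cup E]$ is essentially connected.

**Claim 8.1.** $G[C\cup E]$ has at most one component with an edge.

*Proof.* Suppose $F_1,F_2$ are two such components. If one meets $E_1$ and the other meets $C_1$, Claim 7.6 gives an edge between them, a contradiction. So, up to symmetry, there are $e_i\in F_i\cap E_1$ for $i=1,2$. The nonempty sets $N_A(e_1),N_A(e_2)$ are comparable, so there is a common neighbor $a\in A$. Let $c_i\in C\cap F_i$ be a neighbor of $e_i$. The legs $a\,k\,k'$, $a\,e_1\,c_1$, $a\,e_2\,c_2$ form an induced $T_2$: indeed $k'\not\sim a$, the vertices $k,k'$ have no neighbors in $C\cup E$, and $c_1\not\sim e_2$, $c_2\not\sim e_1$. (In the symmetric case use $b\,k'\,k$, $b\,c_1\,e_1$, $b\,c_2\,e_2$.) $\square$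

Let $F$ be the vertex set of that component ($F=\emptyset$ if there is none) and $I$ the set of isolated vertices of $G[C\cup E]$. Then $C\cup E=F\cup I$ and $I\subseteq C_1\cup E_1$. The next claim tells us to place $I$ before $F$.

**Claim 8.2.** If $e\in I\cap E$ and $e_0\in E\cap F$, then $N_A(e)\supseteq N_A(e_0)$. Symmetrically, if $c\in I\cap C$ and $c_0\in C\cap F$, then $N_B(c)\supseteq N_B(c_0)$.

*Proof.* Otherwise, by comparability, $N_A(e)\subsetneq N_A(e_0)$. Take $a\in N_A(e)$, which is nonempty because $e\in E_1$; take $a'\in N_A(e_0)\setminus N_A(e)$, and $c_0\in C$ adjacent to $e_0$. The 4-cycle $k\,a\,e_0\,a'$ has pendant vertices $k'$ at $k$, $c_0$ at $e_0$, and $e$ at $a$; here $e\not\sim c_0$ since $e\in I$, and $k'\not\sim a,a'$. This is an induced $X_2$. $\square$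

**Step 1: orienting the strong ordering of $G_1$.** This step puts $F$ on one side of $k$ and $k'$. Let $F\ne\emptyset$, and let $c\in C\cap F$, $e\in E\cap F$ with $c\sim e$. The edges $kk'$ and $ce$ induce $2K_2$ in $G_1$. If $k'<_1c$ and $e<_2k$, then $k'\sim k$, $c\sim e$ and (3.1) give $k'\sim e$, false. If $c<_1k'$ and $k<_2e$, then $c\sim e$, $k'\sim k$ and (3.1) give $c\sim k$, false. So $c>_1k'\iff e>_2k$. As $F$ is connected, either all its vertices are larger than $k'$ respectively $k$, or all are smaller. Reversing both orders if necessary, assume larger. Three consequences follow.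

(α) $a<_1c$ for $a\in A$, $c\in C\cap F$. Take $e\in E\cap F$ with $e\sim c$. If $c<_1a$, then $k<_2e$, $c\sim e$, $a\sim k$ and (3.1) give $c\sim k$, false.

(β) $b<_2e$ for $b\in B$, $e\in E\cap F$. Take $c\in C\cap F$ with $c\sim e$. If $e<_2b$, then $k'<_1c$, $k'\sim b$, $c\sim e$ and (3.1) give $k'\sim e$, false.

(γ) If $e<_2e'$ in $E\cap F$, then $N_A(e)\supseteq N_A(e')$: if $a\sim e'$, then $a\sim k$ and $k<_2e<_2e'$, so $a\sim e$ by Lemma 3.2. Symmetrically, if $c<_1c'$ in $C\cap F$, then $N_B(c)\supseteq N_B(c')$, because $b\sim c'$ and $b\sim k'$ with $k'<_1c<_1c'$ give $b\sim c$.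

**Step 2: the orders of $P$ and $R$.** This step defines them. On $P$: first $A$ in A-order, then $I\cap C$ with $N_B$ decreasing, then $C\cap F$ by $<_1$. On $R$: first $B$ in B-order, then $I\cap E$ with $N_A$ decreasing, then $E\cap F$ by $<_2$. By Claim 8.2 and (γ),

(δ) along $E$ the sets $N_A$ decrease, and along $C$ the sets $N_B$ decrease.

**Claim 8.3.** These orders form a strong ordering of $G[P\cup R]$.

*Proof.* Let $x<x'$ in $P$, $y<y'$ in $R$, $x\sim y'$, $x'\sim y$. Note that $A$ precedes $C$ and $B$ precedes $E$.

*Case $x,x'\in A$.* If $y'\in B$, then $y\in B$, and $A$ is complete to $B$. If $y'\in E$, then $x'\sim y'$ because $N_E$ increases along $A$. Moreover $x\sim y$: by completeness if $y\in B$, and by (δ) if $y\in E$.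

*Case $x\in A$, $x'\in C$.* If $y,y'\in B$, then $x\sim y$ by completeness, and $x'\sim y'$ because $N_C$ increases along $B$. If $y\in B$, $y'\in E$, then $x\sim y$ by completeness, and $x'\sim y'$ by Claim 7.6 (with $a=x$, $b=y$, $e=y'$, $c=x'$). If $y,y'\in E$, then $x'\sim y$ shows $x',y\in F$, and $y'>y$ gives $y'\in F$. Now $x<_1x'$ by (α), $y<_2y'$, and (3.1) in $G_1$ gives the claim.

*Case $x,x'\in C$.* If $y,y'\in B$, then $x'\sim y'$ because $N_C$ increases along $B$, and $x\sim y$ by (δ). If $y'\in E$, then $x\sim y'$ shows $x,y'\in F$, so $x'\in F$ because $x'>x$. Either $y\in B$, and then $y<_2y'$ by (β), or $y\in E$, and then $y\sim x'$ gives $y\in F$ and again $y<_2y'$. Also $x<_1x'$, and (3.1) in $G_1$ gives the claim. $\square$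

We record what has been obtained, for the orders of $K,P,R$.

(S1) Each $N_K(p)$, $p\in P$, is a prefix of $K$, and each $N_K(r)$, $r\in R$, is a suffix (possibly empty).

(S2) $A$ precedes $C$ in $P$; along $A$, $N_K$ decreases and $N_E$ increases. $B$ precedes $E$ in $R$; along $B$, $N_K$ decreases and $N_C$ increases. $N_K=\emptyset$ on $C\cup E$.

(S3) $A$ is complete to $B$.

(S4) The orders of $P$ and $R$ form a strong ordering of $G[P\cup R]$.

## 9. A symmetric strong ordering of $D_K$ and the weights

Let $D=D_K$. The picture of Section 7 (elements of $P$ positive, of $R$ negative, of $K$ in the middle, $V^0$ ordered by $w$ and $V^1$ by $-w$) dictates the orders: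

- $V^0$: first $R^0$ decreasing, then $K^0$ increasing, then $P^0$ increasing;
- $V^1$: first $P^1$ decreasing, then $K^1$ decreasing, then $R^1$ increasing.

The map $\sigma$ carries the order of $V^0$ to the reverse of the order of $V^1$. For the paw of Section 1 with $K=\{x,y,z\}$ we have $P=\{p\}$, $R=\emptyset$ and $K$ ordered $x<y<z$; then $V^0$ is $x,y,z,p$ and $V^1$ is $p,z,y,x$, and the neighborhoods of $x^0,y^0,z^0,p^0$ are $[1,4],[2,4],[2,4],[4,4]$.

**Claim 9.1.** This is a strong ordering of $D$.

*Proof.* Let $x<x'$ in $V^0$, $y<y'$ in $V^1$, $x\sim y'$, $x'\sim y$; we must show $x\sim y$ and $x'\sim y'$. There are no edges between $R^0$ and $R^1$ or between $P^0$ and $P^1$, and $K^0$ is complete to $K^1$. We write $p,r,\kappa$ (with decorations) for elements of $P,R,K$, suppress the superscripts, and understand comparisons such as $p<p'$ or $\kappa_2<\kappa_1$ in the orders of $P,R,K$. Prefix and suffix refer to (S1). If $\kappa\sim r$ then $r\in B$, and everything before $r$ in $R$ is in $B$; if $\kappa\sim p$ then $p\in A$, and everything before $p$ in $P$ is in $A$.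

*Case $x'=p'\in P^0$.* Then $y\in K^1\cup R^1$.

- $y=r$, $y'=r'$ with $r<r'$. Here $x\notin R^0$. If $x=p$, then $p<p'$ and (S4) applies. If $x=\kappa$, then $\kappa\sim r'$, so $r,r'\in B$ and $\kappa\in N_K(r')\subseteq N_K(r)$, i.e. $x\sim y$; and $p'\sim r'$ by (S3) if $p'\in A$, and by (S2) ($N_C$ increasing, $p'\sim r$) if $p'\in C$.
- $y=\kappa_1$, $y'=\kappa_2$ with $\kappa_2<\kappa_1$. Then $p'\in A$, and $p'\sim\kappa_2$ (prefix). And $x\sim\kappa_1$: if $x=r$, suffix; if $x\in K^0$, trivial; if $x=p<p'$, then $p\in A$ and $N_K(p)\supseteq N_K(p')\ni\kappa_1$.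
- $y=\kappa_1$, $y'=r'$. Then $p'\in A$ and $x\notin R^0$. If $x=\kappa$, then $\kappa\sim\kappa_1$ in $D$; and $r'\in B$, so $p'\sim r'$ by (S3). If $x=p<p'$, then $p\in A$ and $p\sim\kappa_1$ as before; and $p'\sim r'$ by (S3) if $r'\in B$, by (S2) ($N_E$ increasing, $p\sim r'$) if $r'\in E$.

*Case $x'=\kappa'\in K^0$.* Then $x\in R^0\cup K^0$, and if $x=\kappa$ then $\kappa<\kappa'$.

- $y=r$, $y'=r'$ with $r<r'$. Then $x=\kappa$. We have $\kappa'\sim r'$ (suffix), and $\kappa\sim r$ since $r,r'\in B$ and $N_K(r)\supseteq N_K(r')$.
- $y=\kappa_1$, $y'=\kappa_2$ with $\kappa_2<\kappa_1$. Then $x'\sim y'$; and $x\sim y$, by suffix if $x\in R^0$ and trivially otherwise.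
- $y=\kappa_1$, $y'=r'$. Then $x=\kappa$; $\kappa'\sim r'$ (suffix), and $x\sim y$ trivially.
- $y=p$, $y'=p_2$ with $p_2<p$. Then $p\in A$, so $p_2\in A$ and $\kappa'\in N_K(p)\subseteq N_K(p_2)$, i.e. $x'\sim y'$. If $x=\kappa$, then $\kappa\sim p$ (prefix). If $x=r$, then $r\sim p$ by (S3) if $r\in B$, by (S2) ($N_E$ increasing, $r\sim p_2$) if $r\in E$.
- $y=p$, $y'=\kappa_2$. Then $p\in A$, and $x'\sim y'$ trivially. If $x=\kappa$, then $\kappa\sim p$ (prefix). If $x=r$, then $r\sim\kappa_2$, so $r\in B$ and $r\sim p$ by (S3).
- $y=p$, $y'=r'$. Then $x=\kappa$; $\kappa\sim p$ (prefix) and $\kappa'\sim r'$ (suffix).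

*Case $x'=r'\in R^0$.* Then $x=r$ with $r>r'$ in $R$, and $y,y'\in P^1\cup K^1$.

- $y=p$, $y'=p_2$ with $p_2<p$. We have $p_2\sim r$ and $p\sim r'$ with $p_2<p$, $r'<r$, so (S4) gives $p_2\sim r'$ and $p\sim r$.
- $y=p$, $y'=\kappa$. Then $r\sim\kappa$, so $r,r'\in B$ and $\kappa\in N_K(r)\subseteq N_K(r')$, i.e. $x'\sim y'$; and $r\sim p$ by (S3) if $p\in A$, by (S2) ($N_C$ increasing, $r'\sim p$) if $p\in C$.
- $y=\kappa_1$, $y'=\kappa_2$ with $\kappa_2<\kappa_1$. Then $r\sim\kappa_1$ (suffix); and $r,r'\in B$ with $\kappa_2\in N_K(r)\subseteq N_K(r')$. $\square$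

$G$ is connected with more than one vertex, so it has no isolated vertex. By Claim 9.1 and Lemma 4.3, $G$ is DT. With Section 6, every good graph is DT. Together with Section 5 this proves the first sentence of Theorem 2.1, and hence Corollary 2.2: Conjecture 1.2 is true.

## 10. No graph of the list contains another

For the second sentence of Theorem 2.1 it remains to show that no graph among the $C_n$ $(n\ge5)$ and the members of $\mathcal F$ contains another one as a proper induced subgraph. Then every proper induced subgraph of a listed graph is good, hence DT by the first sentence, so each listed graph is minimal non-DT; and there are no others, by the argument after Corollary 2.2.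

The 18 graphs are pairwise non-isomorphic. On 5 vertices the numbers of edges are $5,7,6$. On 6 vertices they are $6,7,8,9$ for $J_0,\dots,J_3$, then $12$ for $K_{2,2,2}$, and $10,7,9,8$ for $Q_1,\dots,Q_4$; the coinciding pairs $J_1,Q_2$ and $J_2,Q_4$ differ since the two triangles are disjoint in the first and share an edge in the second, and $J_3$ is regular while $Q_3$ is not. On 7 vertices they are $6,7,8,7,8,9$ in the order listed, and $Y$ and $Z_1$ contain a triangle while $X_2$ and $X_3$ do not.

**Step 1: cycles.** This step checks $C_n$. Its proper induced subgraphs are disjoint unions of paths, while every listed graph contains a cycle or, in the case of $T_2$, a vertex of degree 3.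

**Step 2: five vertices.** There is nothing to check, since no listed graph has at most four vertices.

**Step 3: six vertices.** This step shows that no vertex-deleted subgraph is $C_5$, the bull, the gem or the butterfly. Recall the kite (diamond with a pendant vertex at a vertex of degree 2); further, the dart is a diamond with a pendant vertex at a vertex of degree 3, the house is a 4-cycle plus a vertex adjacent to two consecutive vertices of it, and $W_4$ is a 4-cycle plus a hub. The vertex-deleted subgraphs are as follows.

- $J_0$: $K_3\cup K_2$.
- $J_1$: $K_3\cup K_2$; a triangle with a pendant path of length 2.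
- $J_2$: a triangle with a pendant path of length 2; the house.
- $J_3$: the house.
- $K_{2,2,2}$: $W_4$.
- $Q_1$: $K_4$ plus a vertex adjacent to two of its vertices; the kite.
- $Q_2$: the path $P_5$; paw $\cup\,K_1$; the kite.
- $Q_3$: $W_4$; $C_4\cup K_1$; the dart.
- $Q_4$: a tree; the house; the dart.

Compare numbers of edges, which are $5,5,7,6$ for $C_5$, bull, gem, butterfly. The triangle with a pendant path of length 2 has 5 edges but exactly one leaf, while the bull has two and $C_5$ none. The house, the kite and the dart have 6 edges; the house has one triangle, and in the kite and the dart the two triangles share an edge, unlike in the butterfly. All the others have 4 or 8 edges.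

**Step 4: $T_2,X_2,X_3$.** This step checks the bipartite graphs on seven vertices. They contain no odd cycle and no induced $C_6$: $T_2$ has no cycle, the only cycle of $X_2$ has length 4, and the 6-cycle of $X_3$ has the chord $a_2b_2$. All members of $\mathcal F$ on at most six vertices contain triangles.

**Step 5: $Y$ and $Z_1$.** This step uses the number of triangles. Both have exactly one triangle, and their other induced cycles, if any, are 4-cycles. The numbers of triangles of the members of $\mathcal F$ on at most six vertices show that only the bull has at most one: the butterfly, $J_0,\dots,J_3$, $Q_2$ and $Q_4$ have two, the gem has three, and $Q_1$, $Q_3$, $K_{2,2,2}$ have at least four. In $Y$ only one vertex of the triangle has neighbors off the triangle, so there is no bull. In $Z_1$ only $k$ and $x$ have such neighbors, namely $a$ and $b$, and $a\sim b$; so there is no bull.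

**Step 6: $Z_2$.** This step completes the check. $Z_2$ has exactly the triangles $kxy$ and $bxy$, and its other induced cycles are 4-cycles. The candidates with at most two triangles are the bull, the butterfly, $J_0,\dots,J_3$, $Q_2$ and $Q_4$. The two triangles of $Z_2$ share the edge $xy$, so the butterfly and the $J_t$ do not occur. In either triangle, $x$ and $y$ have the same single neighbor off it, so at most one vertex of the triangle has a neighbor that is adjacent to no other vertex of the triangle; hence there is no bull. In $Q_2$ and $Q_4$ the common edge of the two triangles would have to be $xy$, and the two other triangle vertices $k$ and $b$. In $Q_4$ the ends of the common edge have further neighbors, but $x$ and $y$ have no neighbors outside $\{x,y,k,b\}$. In $Q_2$ each of $k$ and $b$ needs a further neighbor not adjacent to the other one, but the only further neighbor $a$ of $k$ is adjacent to $b$.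

Hence the forbidden induced subgraphs for the class of double-threshold graphs are exactly the cycles $C_n$ $(n\ge5)$ and the 18 graphs of $\mathcal F$; those of $\mathcal F$ have at most seven vertices, and six of them have exactly seven. This completes the proof of Theorem 2.1. $\blacksquare$
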